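# Perfect sets of Euler tours of $K_{2k}$ minus a 1-factor

## 1. Tours, 2-paths, transition systems, doubling

All graphs are finite and simple.

**Definition (1-factor, 1-factorization).** A *1-factor* of a graph, or *perfect matching*, is a set of pairwise disjoint edges covering all vertices. A *1-factorization* is a partition of the edge set into 1-factors. For a finite set $X$ of even size we also speak of perfect matchings of $X$, meaning partitions of $X$ into pairs, and of 1-factorizations of the complete graph on $X$.

Example: on $\{0,1,2,3\}$, write $ab$ for $\{a,b\}$. The three matchings $\{01,23\}$, $\{02,13\}$, $\{03,12\}$ form a 1-factorization of $K_4$. In general the complete graph on $\delta$ points ($\delta$ even) has $\binom\delta2$ edges and each matching has $\delta/2$ of them, so a 1-factorization consists of $\delta-1$ matchings.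

**Definition (the graph $K_{2k}-I$).** Let $k\ge2$ and let $I$ be a 1-factor of $K_{2k}$. Deleting $I$ leaves a $(2k-2)$-regular graph. Any two 1-factors of $K_{2k}$ differ by a renaming of vertices, so the choice of $I$ does not matter.

Example: $K_4-I$ is the 4-cycle $C_4$. The graph $K_6-I$ is the octahedron. I name its vertices $A_0,A_1,B_0,B_1,C_0,C_1$ with $I=\{A_0A_1,B_0B_1,C_0C_1\}$.

**Definition (2-path, Euler tour).** A *2-path* $uvw$ of $G$ is an unordered pair $\{uv,vw\}$ of distinct edges sharing the vertex $v$, its *center*. An *Euler tour* is a closed trail traversing every edge exactly once, viewed as a cyclic sequence of edges. The 2-path $uvw$ is *in* the tour if $uv$ and $vw$ are consecutive in it, in either order; the last and the first edge count as consecutive.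

Example: the tour $0,1,2,3,(0)$ of $C_4$ contains the four 2-paths $012,123,230,301$, and these are all the 2-paths of $C_4$.

**Definition (perfect set).** A *perfect set* of $G$ is a set of Euler tours of $G$ such that every 2-path of $G$ is in exactly one of them.

Example: the single tour of a cycle $C_n$ is a perfect set. Non-example: $K_4$ has 2-paths, but all its degrees are odd, so it has no Euler tour and no perfect set.

**Definition (transition system).** Let all degrees of $G$ be even. A *transition system* gives, for every vertex $w$, a perfect matching of the neighborhood $N(w)$, or equivalently a pairing of the edges at $w$.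

Think of the rule "if you arrive along an edge, leave along its partner". Each edge has exactly one partner at each of its two ends, and these two partners differ, because $G$ is simple and two edges share at most one vertex. So joining each edge to its partners gives a 2-regular graph on the set $E(G)$. Its cycles are closed trails of $G$, called the *circuits* of the system, and they partition $E(G)$. If there is only one circuit, it is an Euler tour whose 2-paths are exactly the given pairs. Conversely an Euler tour pairs the edges at each vertex, so it comes from a transition system with a single circuit.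

Example: on the octahedron, match $u_0\leftrightarrow u_1$ at every vertex for each of the two neighboring letters $u$. Arriving at $B_1$ from $A_0$ we leave to $A_1$, then at $A_1$ we leave to $B_0$, and so on. The circuits are the three 4-cycles $A_0B_1A_1B_0$, $A_0C_1A_1C_0$, $B_0C_1B_1C_0$, so this is not an Euler tour.

**Lemma 1.** Let $G$ be $\delta$-regular with $\delta\ge2$ even. A perfect set of $G$ is the same thing as $\delta-1$ transition systems, each with a single circuit, whose matchings at each vertex $w$ form a 1-factorization of the complete graph on $N(w)$.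

*Proof.* A 2-path $uwv$ is the same as a pair $\{u,v\}\subset N(w)$, and it is in a tour iff $\{u,v\}$ belongs to the tour's matching at $w$. So "every 2-path with center $w$ is in exactly one tour" says that the matchings at $w$ partition the pairs of $N(w)$. Each tour contains $\delta/2$ of the $\binom\delta2$ 2-paths centered at $w$, so there are $\delta-1$ tours. Systems with disjoint sets of pairs are distinct, so they form a set. $\square$

**Definition (doubling).** $G[2]$ has vertices $v_0,v_1$ for each $v\in V(G)$, and $u_a\sim v_b$ iff $u\sim v$ in $G$, for all $a,b\in\{0,1\}$.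

Example: $C_3[2]$ is the octahedron. More generally $K_k[2]=K_{2k}-I$, with $I=\{v_0v_1\}$. If $G$ is $\delta$-regular, $G[2]$ is $2\delta$-regular.

**Definition (Hamiltonian union).** Let $F,F'$ be perfect matchings of the same finite set. Their union, counted with multiplicity, splits into cycles alternating between $F$ and $F'$. It is *Hamiltonian* if it is a single cycle through all points. On 2 points this is a double edge. For a permutation $g$ put $gF=\{\{g(x),g(y)\}:\{x,y\}\in F\}$; clearly $F\cup F'$ is Hamiltonian iff $gF\cup gF'$ is.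

Example: on $\{0,\dots,5\}$ the matchings $\{03,24,15\}$ and $\{01,23,45\}$ have the Hamiltonian union $0\,3\,2\,4\,5\,1$. On 4 points, $F\cup F$ is never Hamiltonian: it is two double edges.

## 2. Perfect sets of $K_{2k}-I$: statements and the cases $k=2,3$

In "Perfect Sets of Euler Tours of Complete Graphs" (https://summit.sfu.ca/_flysystem/fedora/sfu_migrate/6934/b17878147.pdf) one finds this problem: does $K_{2k}-I$ have a perfect set of Euler tours, and for which $k\ge2$? In plain words, can the edges of $K_{2k}-I$ be walked through several times, each walk being a closed tour of all edges, so that every possible "turn" $uvw$ is made exactly once over all the walks? The answer is yes for every $k$.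

**Theorem 1.** For every $k\ge2$, $K_{2k}-I$ has a perfect set (necessarily of $2k-3$ tours).

**Theorem 2 (doubling).** If a connected graph $G$ that is $\delta$-regular with $\delta\ge2$ even has a perfect set, so does $G[2]$.

**Theorem 3.** Let $n\ge2$, $r\ge0$, $(n,r)\ne(2,0)$. The complete $n$-partite graph with all parts of size $2^r$ has a perfect set iff its degree $(n-1)2^r$ is even, i.e. except exactly when $r=0$ and $n$ is even. (The case $r=1$ is Theorem 1.)

One published theorem is used without proof, only for odd $k$ in Theorem 1 and for $r=0$ in Theorem 3. It is due to K. Heinrich and H. Verrall, *A construction of a perfect set of Euler tours of $K_{2k+1}$*, J. Combin. Des. 5 (1997) 215–230.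

**Theorem HV.** For every $j\ge1$, $K_{2j+1}$ has a perfect set of Euler tours.

For even $k$ everything is proved in these notes. The number $2k-3$ in Theorem 1 is $\delta-1$ with $\delta=2k-2$, by Lemma 1.

**The case $k=2$.** $K_4-I=C_4$, and its one tour is a perfect set.

**The case $k=3$.** The octahedron has 12 edges and degree 4, so we need 3 tours. Here they are, as cyclic vertex sequences:
$$U_0:\ A_0B_0C_1B_1C_0A_0B_1A_1B_0C_0A_1C_1,$$
$$U_1:\ B_1C_1A_0B_1C_0B_0C_1A_1B_0A_0C_0A_1,$$
$$U_2:\ A_1B_1C_0A_1B_0C_1A_0C_0B_0A_0B_1C_1.$$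
Each visits all 12 edges. The pairs of neighbors matched at each vertex are as follows.

| vertex | $U_0$ | $U_1$ | $U_2$ |
|---|---|---|---|
| $A_0$ | $C_1B_0,\ C_0B_1$ | $C_1B_1,\ C_0B_0$ | $C_0C_1,\ B_0B_1$ |
| $A_1$ | $B_0B_1,\ C_0C_1$ | $C_1B_0,\ C_0B_1$ | $C_0B_0,\ C_1B_1$ |
| $B_0$ | $A_0C_1,\ A_1C_0$ | $A_0A_1,\ C_0C_1$ | $A_1C_1,\ A_0C_0$ |
| $B_1$ | $A_0A_1,\ C_0C_1$ | $A_1C_1,\ A_0C_0$ | $A_1C_0,\ A_0C_1$ |
| $C_0$ | $B_1A_0,\ B_0A_1$ | $A_0A_1,\ B_0B_1$ | $B_1A_1,\ B_0A_0$ |
| $C_1$ | $A_0A_1,\ B_0B_1$ | $B_1A_0,\ B_0A_1$ | $B_0A_0,\ B_1A_1$ |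

In each row all six pairs of neighbors occur once, so this is a perfect set. Look at where the matching $u_0\leftrightarrow u_1$ sits: in $U_0$ at every vertex with index 1, in $U_1$ at $B_0,C_0$, in $U_2$ at $A_0$. This pattern will come back in Section 5.

The plan is now forced by parity. If $k$ is odd, $K_k$ has even degree, so it has a chance of having a perfect set, and Theorem HV says it does; we then double it. If $k$ is even, $K_k$ has odd degree and no Euler tours, so there is nothing to double and we need a direct construction.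

## 3. Bounce and Pass: lifting a tour from $G$ to $G[2]$

Let $G$ be as in Theorem 2 and let $T$ be an Euler tour of $G$, with cyclic vertex sequence $x_j$ ($j\in\mathbb Z_E$, $E=|E(G)|$) and edges $e_j=x_jx_{j+1}$. Since $\delta\ge2$, $G$ contains a cycle, so $E\ge3$. Since $e_{j-1}\ne e_j$ and $G$ is simple, $x_{j-1}\ne x_{j+1}$. The index $j$ is a *position*; the four edges $(x_j)_a(x_{j+1})_b$ of $G[2]$ are the edges *over* $e_j$, and every edge of $G[2]$ lies over exactly one $e_j$. Bits are elements of $\mathbb F_2$.

**Definition (Bounce and Pass).** At a vertex $v_b$ of $G[2]$ define perfect matchings of $N(v_b)=\{u_a:u\in N(v),\,a\in\mathbb F_2\}$: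

* *Bounce*: $u_0\leftrightarrow u_1$ for all $u\in N(v)$;
* *$T$-Pass with bits $\chi_j$* (one bit for each $j$ with $x_j=v$): $(x_{j-1})_a\leftrightarrow(x_{j+1})_{a+\chi_j}$ for $a=0,1$.

Pass is a perfect matching because $T$ pairs the neighbors of $v$ as $\{x_{j-1},x_{j+1}\}$. The bits may depend on $b$. Example: in the octahedron with $T=A,B,C$, the entry of $U_0$ at $A_0$, namely $C_1B_0,\,C_0B_1$, is Pass with bit 1, and the entry of $U_2$ at $A_0$ is Bounce.

**Step 1: the local count.** We check that these matchings solve the problem at each single vertex. Let $T_1,\dots,T_{\delta-1}$ be a perfect set of $G$. For any choice of bits $\chi^i$ at $v_b$, the $2\delta-1$ matchings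
$$\text{Bounce},\quad T_i\text{-Pass}(\chi^i),\quad T_i\text{-Pass}(\chi^i+1)\qquad(1\le i\le\delta-1)$$
form a 1-factorization of the complete graph on $N(v_b)$. Indeed, let $u\ne u'$. The pair $\{u_a,u'_c\}$ can only be in a Pass matching of the unique $T_i$ containing the 2-path $uvu'$, say at position $j$; it is in the one of the two whose bit at $j$ is $a+c$. The pair $\{u_0,u_1\}$ is in Bounce only.

So we must distribute these matchings at every vertex among $2\delta-1$ systems, each with a single circuit.

**Step 2: what the obvious distribution does.** The sensible first try is: for each $i$, one system using $T_i$-Pass$(\chi^i)$ everywhere and one using $T_i$-Pass$(\chi^i+1)$ everywhere, with bits not depending on $b$, and one more system using Bounce everywhere. It fails twice.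

First, Bounce everywhere has the circuits $u_0v_0u_1v_1$, one 4-cycle for each edge $uv$ of $G$. That is $E\ge3$ circuits. Bounce has to be shared out among several systems.

Second, suppose the Pass bits are $\chi_j=\beta_j$ at both copies of $x_j$. Moving forward, the edge $(x_{j-1})_a(x_j)_b$ is followed by $(x_j)_b(x_{j+1})_{a+\beta_j}$, so the pair of copies $(a,b)$ becomes $(b,a+\beta_j)$. The linear part of this map is the swap of coordinates. If $E$ is even, going once around $T$ has linear part $\mathrm{id}$, so it is a translation of $\mathbb F_2^2$, of order at most 2. It is never a 4-cycle on the four edges over $e_0$, and there is more than one circuit. If $E$ is odd, going around has the form $(a,b)\mapsto(b+t_1,a+t_2)$, whose square is translation by $(t_1+t_2)(1,1)$; so it is a 4-cycle iff $t_1+t_2=1$, and $t_1+t_2=\sum_j\beta_j$ because the swap preserves the sum of coordinates. Replacing every $\beta_j$ by $\beta_j+1$ changes this sum by $E=1$. So of Pass$(\beta)$ and Pass$(\beta+1)$, exactly one has a single circuit, and the other does not.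

The way past both points: let the bits depend on the copy $b$, which makes the linear part of the return map adjustable; and let the Bounces share three systems with the two Pass matchings of *one* tour. Lemma 2 handles $T_2,\dots,T_{\delta-1}$, Lemma 3 handles $T_1$ and Bounce.

## 4. Two complementary lifts of one tour: affine maps of $\mathbb F_2^2$

**Lemma 2.** There are bits $\chi_j(b)$ ($j\in\mathbb Z_E$, $b\in\mathbb F_2$; $\chi_j(b)$ is used at $(x_j)_b$) such that the system using Pass$(\chi)$ everywhere and the system using Pass$(\chi+1)$ everywhere both have a single circuit.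

*Proof.* **Step 1: turn circuits into cycles of an affine map.** Every function of one bit is affine, so write $\chi_j(b)=\alpha_jb+\beta_j$. Give the edge $(x_j)_a(x_{j+1})_b$ over $e_j$ the *state* $(a,b)$. A Pass transition always pairs an edge over $e_{j-1}$ with an edge over $e_j$, so a circuit can be followed forward. Arriving with state $(a,b)$ over $e_{j-1}$, we are at $(x_j)_b$, coming from $(x_{j-1})_a$, and leave to $(x_{j+1})_{a+\chi_j(b)}$. The new state over $e_j$ is
$$\Phi_j(a,b)=(b,\ a+\alpha_jb+\beta_j).\tag{1}$$
So the circuits correspond to the cycles of $\Phi=\Phi_E\cdots\Phi_1$ on the four states over $e_0=e_E$, and we want $\Phi$ to be a 4-cycle.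

**Step 2: a criterion for a 4-cycle.** Write $\Phi(x)=Lx+t$ with $L$ linear. If $L\ne\mathrm{id}=L^2$ and $Lt\ne t$, then $\Phi^2(x)=x+(Lt+t)$ is a nonzero translation. Then $\Phi^2$ has no fixed point and $\Phi^4=\mathrm{id}$, so every cycle of $\Phi$ has length 4, that is, $\Phi$ is a 4-cycle.

**Step 3: the linear part.** Let $\omega_1=(1,0)$, $\omega_2=(0,1)$, $\omega_3=(1,1)$ be the nonzero vectors. The linear part of $\Phi_j$ is $A_{\alpha_j}$, where $A_\alpha(a,b)=(b,a+\alpha b)$. So $A_0$ swaps $\omega_1,\omega_2$ and fixes $\omega_3$, while $A_1:\omega_1\to\omega_2\to\omega_3\to\omega_1$. If the number of $j$ with $\alpha_j=0$ is odd, then $L=A_{\alpha_E}\cdots A_{\alpha_1}$ acts on $\{\omega_1,\omega_2,\omega_3\}$ as an odd permutation, i.e. as a transposition. Then $L^2=\mathrm{id}\ne L$, and $L$ has a unique nonzero fixed vector $\phi_0$.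

**Step 4: the translation part.** The aim is a formula for whether $Lt\ne t$. Put $\phi_j=A_{\alpha_j}\cdots A_{\alpha_1}\phi_0$, so $\phi_E=L\phi_0=\phi_0$. The translation part of $\Phi_j$ is $\beta_j\omega_2$, and it is moved by all later linear parts, so
$$t=\sum_{j=1}^E\beta_j\,A_{\alpha_E}\cdots A_{\alpha_{j+1}}\omega_2 .$$
The invertible map $A_{\alpha_E}\cdots A_{\alpha_{j+1}}$ sends $\phi_j$ to $\phi_E=\phi_0$. Hence it sends $\omega_2$ to $\phi_0$ iff $\omega_2=\phi_j$. Let $\ell$ be the linear functional with kernel $\{0,\phi_0\}$; it is 1 on the other two vectors. Then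
$$\ell(t)=\sum_{j\in J}\beta_j,\qquad J=\{1\le j\le E:\phi_j\ne\omega_2\}.\tag{2}$$
Since the fixed vectors of $L$ are $0$ and $\phi_0$, we have $Lt\ne t$ iff $\ell(t)=1$.

**Step 5: both $\chi$ and $\chi+1$.** Passing to $\chi+1$ keeps all $\alpha_j$ (hence $L$, $\phi_j$, $J$) and changes every $\beta_j$. Suppose $|J|$ is even and positive. Take exactly one $\beta_j=1$ with $j\in J$ and all other $\beta$'s equal to 0. Then $\ell(t)=1$ for $\chi$, and $\ell(t)=|J|-1=1$ in $\mathbb F_2$ for $\chi+1$. Both systems have a single circuit.

**Step 6: choose $\alpha$.** It remains to find $\alpha=(\alpha_1,\dots,\alpha_E)$ with an odd number of zeros and $|J|$ even and positive. I list $\alpha$ and the sequence $\phi_0\to\phi_1\to\cdots$; in each case $\phi_E=\phi_0$ confirms that $\phi_0$ is the fixed vector.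

* $E$ odd: $\alpha=(1,0,1,0,\dots,0)$; $\omega_3\to\omega_1\to\omega_2\to\omega_3\to\cdots\to\omega_3$. There are $E-2$ zeros, and only $\phi_2=\omega_2$, so $|J|=E-1$.
* $E=4$: $\alpha=(1,0,0,0)$; $\omega_1\to\omega_2\to\omega_1\to\omega_2\to\omega_1$. There are 3 zeros, $\phi_1=\phi_3=\omega_2$, so $|J|=2$.
* $E\ge6$ even: $\alpha=(1,1,0,0,1,0,\dots,0)$; $\omega_3\to\omega_1\to\omega_2\to\omega_1\to\omega_2\to\omega_3\to\cdots\to\omega_3$. There are $E-3$ zeros, $\phi_2=\phi_4=\omega_2$, so $|J|=E-2$.

Since $E\ge3$, all cases are covered. $\square$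

## 5. Three systems sharing Bounce and the two lifts of one tour

We now have three matchings at each vertex, Bounce, Pass$(\chi)$ and Pass$(\chi+1)$ for one tour $T$, and three systems $U_0,U_1,U_2$ to be filled.

A first idea is symmetric: $U_0$ bounces at all $v_1$ and passes with bits $\mu_j$ at all $v_0$; $U_1$ bounces at all $v_0$ and passes with bits $\nu_j$ at all $v_1$; $U_2$ gets what is left, Pass$(\mu_j+1)$ at $v_0$ and Pass$(\nu_j+1)$ at $v_1$. We will see below (Step 2 of the proof) that $U_0$ then has a single circuit iff $\sum\mu_j=1$; interchanging the indices 0 and 1 of the copies, $U_1$ has one iff $\sum\nu_j=1$. But then $\sum(\mu_j+\nu_j)=0$. In $U_2$ we are in the situation of (1) with $\alpha_j=\mu_j+\nu_j$, so an even number of $\alpha_j$ equal 1, and the number of zeros has the parity of $E$. As permutations of the four states, translations are even, $A_0$ is a transposition and $A_1$ is a 3-cycle. So for even $E$ the return map $\Phi$ is an even permutation, and a 4-cycle is odd. The symmetric table cannot work for even $E$.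

The cure is to break the symmetry at one vertex $w$ of $G$: at $w_0$, let $U_2$ do the bouncing.

**Lemma 3.** Bounce, Pass$(\chi)$, Pass$(\chi+1)$ (for $T$, with suitable $\chi$) can be assigned at each vertex of $G[2]$ to three systems $U_0,U_1,U_2$ so that each has a single circuit.

*Proof.* **Step 1: the assignment.** Fix a vertex $w$ of $G$. Let $W=\{j\in\mathbb Z_E:x_j=w\}$ and $h=|W|\ge1$. If $p,q$ are cyclically consecutive elements of $W$ (with $q=p+E$ if $h=1$), then
$$q-p\ge3:$$
$q-p=1$ would be a loop, $q-p=2$ would give $x_{p}=x_{p+2}$, contradicting $x_{j-1}\ne x_{j+1}$, and for $h=1$ we have $E\ge3$.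

Let $\theta_j$ ($j\in\mathbb Z_E$) be bits to be chosen at the end. Put $\mu_j=\theta_j$ for all $j$, and $\nu_j=\theta_j+1$ if $j-1\in W$, $\nu_j=\theta_j$ otherwise. In particular $\nu_q=\theta_q$ for $q\in W$, since then $q-1\notin W$. Assign:

| vertex | $U_0$ | $U_1$ | $U_2$ |
|---|---|---|---|
| $v_1$ (all $v$) | Bounce | Pass$(\nu_j)$ | Pass$(\nu_j+1)$ |
| $v_0$, $v\ne w$ | Pass$(\mu_j)$ | Bounce | Pass$(\mu_j+1)$ |
| $w_0$ | Pass$(\mu_j)$ | Pass$(\mu_j+1)$ | Bounce |

At every vertex these are Bounce and two complementary Passes, with $\chi_j(0)=\mu_j$ and $\chi_j(1)=\nu_j$. We compute when each system has a single circuit.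

**Step 2: $U_0$.** Fix $j$ and write $x=x_j$, $y=x_{j+1}$. The Bounce at $x_1$ pairs $x_1y_0$ with $x_1y_1$, and the Bounce at $y_1$ pairs $y_1x_0$ with $y_1x_1$. So the four edges over $e_j$ combine into exactly two trails from $x_0$ to $y_0$:
$$x_0\,y_0\qquad\text{and}\qquad x_0\,y_1\,x_1\,y_0 .$$
The trail leaving $x_0$ towards $y_a$ enters $y_0$ from $x_a$: the label $a$ is preserved. At $y_0$ the Pass at position $j+1$ sends us from $x_a$ towards $(x_{j+2})_{a+\mu_{j+1}}$, so it adds $\mu_{j+1}$ to the label. Going once around changes the label by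
$$f_0:=\sum_j\theta_j,\tag{3}$$
and all edges are used by these trails, so $U_0$ has a single circuit iff $f_0=1$.

**Step 3: $U_1$.** Here we again transport a label, along the copies $v_1$, but we must see what happens near $w$. First let $j,j+1\notin W$, $x=x_j$, $y=x_{j+1}$. The Bounces at $x_0,y_0$ give the two trails $x_1\,y_1$ and $x_1\,y_0\,x_0\,y_1$ from $x_1$ to $y_1$. The one leaving towards $y_a$ enters from $x_a$, so the label is preserved.

Now let $q\in W$, $x=x_{q-1}$, $y=x_{q+1}$; here $x,y\ne w$ and $x\neq y$. At position $q$ the Pass bits of $U_1$ are $\theta_q+1$ at $w_0$ and $\nu_q=\theta_q$ at $w_1$. Let $g$ be the index in $\{0,1\}$ whose bit is 1 and $g'$ the one whose bit is 0. So at $w_{g'}$ we have $x_a\leftrightarrow y_a$, and at $w_g$ we have $x_a\leftrightarrow y_{a+1}$. Together with the Bounces at $x_0$ and $y_0$, the eight edges over $e_{q-1},e_q$ form exactly the two trails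
$$x_1\,w_{g'}\,y_1,\qquad x_1\,w_g\,y_0\,w_{g'}\,x_0\,w_g\,y_1 .$$
(Read the second one: at $w_g$ from $x_1$ to $y_0$; bounce at $y_0$ to $w_{g'}$; there from $y_0$ to $x_0$; bounce at $x_0$ to $w_g$; there from $x_0$ to $y_1$. These are $2+6=8$ edges.) The trail leaving $x_1$ towards $w_\beta$ enters $y_1$ from $w_\beta$. Again the label is preserved.

The blocks $\{e_{q-1},e_q\}$, $q\in W$, are disjoint, and every other $e_j$ has $j,j+1\notin W$. At positions $j\notin W$ the Pass at $(x_j)_1$ adds $\nu_j$ to the label. Exactly $h$ positions $j$ satisfy $j-1\in W$, and none of them is in $W$. Hence going around changes the label by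
$$f_1:=\sum_{j\notin W}\nu_j=h+\sum_{j\notin W}\theta_j,\tag{4}$$
and $U_1$ has a single circuit iff $f_1=1$.

**Step 4: $U_2$ along one segment.** $U_2$ passes everywhere except at $w_0$. So we cut the tour at $w$ and use the states of Lemma 2 in between. Let $p,q$ be consecutive in $W$. At the *inner* positions $p+1,\dots,q-1$ both copies of $x_j$ pass, with bits $\theta_j+1$ at $(x_j)_0$ and $\nu_j+1$ at $(x_j)_1$. That is $\alpha_jb+\beta_j$ with
$$\beta_j=\theta_j+1,\qquad\alpha_{p+1}=1,\qquad\alpha_j=0\ \text{ for the other inner } j.$$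
By (1), the edges over the segment $e_p,\dots,e_{q-1}$ form four trails $P_x$ ($x\in\mathbb F_2^2$), from start state $x$ over $e_p$ to end state $Lx+t$ over $e_{q-1}$, where $L=A_0^{\,q-p-2}A_1$. Since $A_1\omega_2=\omega_3$ and $A_0$ fixes $\omega_3$,
$$L\omega_2=\omega_3 .$$
The first coordinate of a start state, and the second coordinate of an end state, tell the copy of $w$. So the Bounce at $w_0$ joins the starts $0=(0,0)$ and $\omega_2=(0,1)$, and it joins the ends $0=(0,0)$ and $\omega_1=(1,0)$, the two ends with second coordinate 0. The Pass at $w_1$ at position $q$ joins the end $(a,1)$ to the start $(1,a+\nu_q+1)$ of the next segment.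

The ends of $P_0$ and $P_{\omega_2}$ are $t$ and $t+\omega_3$, with different second coordinates. So exactly one of the two, call it $P_u$, ends with second coordinate 0; call the other $P_{u'}$. The four ends are distinct, so exactly two of them have second coordinate 0. Hence exactly one of $P_{\omega_1},P_{\omega_3}$, call it $P_z$, ends with second coordinate 0; call the other $P_{z'}$. Now start at $w_1$. The trail $P_{z'}$ goes from $w_1$ to $w_1$. The trail $P_z$ goes from $w_1$ to $w_0$, where the Bounce sends us back along $P_u$; this arrives at the start $u\in\{0,\omega_2\}$, at $w_0$, where the Bounce sends us into $P_{u'}$, which ends at $w_1$. So the segment yields exactly two trails from starts $(1,c)$ to ends $(a,1)$: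
$$P_{z'}\qquad\text{and}\qquad P_z,\,P_u^{-1},\,P_{u'},$$
and they use all four $P_x$. They give a bijection $c\mapsto a$ of $\mathbb F_2$, hence $a=c+\kappa$ for some bit $\kappa$. If $z'=(1,c)$, then $\kappa=c+(\text{first coordinate of }Lz'+t)$.

**Step 5: $U_2$ around the tour.** Composing with the Passes at $w_1$, going once around changes the label $c$ by
$$f_2:=\sum\kappa+\sum_{q\in W}(\nu_q+1)\tag{5}$$
(first sum over the $h$ segments), and $U_2$ has a single circuit iff $f_2=1$.

**Step 6: how $\kappa$ reacts to $t$.** We need two facts.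

* Replacing $t$ by $t+\omega_1$ does not change second coordinates of ends, so it keeps $z'$, and it changes the first coordinate of $Lz'+t$. So it changes $\kappa$.
* Replacing $t$ by $t+\omega_2$ flips all second coordinates of ends, so it interchanges the roles of $z,z'$. Since $z+z'=\omega_1+\omega_3=\omega_2$, the summand $c$ changes. Since $L(z+z')=\omega_3$ has first coordinate 1 while $\omega_2$ has first coordinate 0, the other summand changes as well. So $\kappa$ is unchanged.

Toggling $\theta_{q-1}$ toggles $\beta_{q-1}$, the last one in the segment, and changes $t$ by $\omega_2$. Position $q-2$ is also inner, since $q-p\ge3$. Toggling $\theta_{q-2}$ changes $t$ by $A_{\alpha_{q-1}}\omega_2=A_0\omega_2=\omega_1$, because $q-1\ge p+2$ and so $\alpha_{q-1}=0$.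

**Step 7: choose $\theta$.** Fix consecutive $p,q\in W$. Whatever the current values are, we read off from (3), (4), (5) and Step 6 how $(f_0,f_1,f_2)$ changes. Here $q-1,q-2\notin W$, $q\in W$, $\nu_q=\theta_q$, and $\theta_q$ enters no $\kappa$, since $q$ is not inner.

| toggle | change of $(f_0,f_1,f_2)$ |
|---|---|
| $\theta_{q-1}$ | $(1,1,0)$ |
| $\theta_{q-2}$ | $(1,1,1)$ |
| $\theta_q$ | $(1,0,1)$ |

The first two vectors sum to $(0,0,1)$; with the third we get $(1,0,0)$, then with the first $(0,1,0)$. So they form a basis of $\mathbb F_2^3$, and we can reach $f_0=f_1=f_2=1$. $\square$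

Check on the octahedron: $T=A,B,C$ with $x_0=A=w$, $E=3$, $h=1$, $\theta=(1,1,1)$. Then $f_0=1$ and $f_1=1+1+1=1$. Further $\beta_1=\beta_2=0$, so $t=0$, and $L=A_0A_1$ sends $\omega_1\to\omega_1$, $\omega_3\to\omega_2$. So $z'=\omega_3=(1,1)$ with end $(0,1)$, giving $\kappa=1+0=1$, and $f_2=1+(1+1)=1$. With $\mu=(1,1,1)$, $\nu=(1,0,1)$, the table of Step 1 is exactly the table of Section 2.

## 6. The doubling theorem and odd $k$

**Proof of Theorem 2.** Let $T_1,\dots,T_{\delta-1}$ be a perfect set of $G$. Lemma 3, applied to $T_1$, gives three systems sharing Bounce and two complementary $T_1$-Passes at every vertex. Lemma 2, applied to each $T_i$ with $2\le i\le\delta-1$, gives two systems sharing two complementary $T_i$-Passes. Altogether these are $3+2(\delta-2)=2\delta-1$ systems, each with a single circuit. By Step 1 of Section 3 their matchings at each $v_b$ form a 1-factorization of the complete graph on $N(v_b)$. Since $G[2]$ is $2\delta$-regular, Lemma 1 says that this is a perfect set of $G[2]$. $\blacksquare$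

**Theorem 1 for odd $k\ge3$.** $K_k$ is connected and $(k-1)$-regular with $k-1\ge2$ even, and it has a perfect set by Theorem HV. By Theorem 2, $K_k[2]=K_{2k}-I$ has one. (For $k=3$ the perfect set of $K_3$ is its single tour, so no citation is needed.) The case $k=2$ was done in Section 2.

## 7. A cyclic model of $K_{2k}-I$ for even $k\ge4$

Let $k\ge4$ be even, $n=k-1=2m+1\ge3$ (odd), $\Gamma=\mathbb Z_{2n}$ and $\tau(v)=v+n$. Take the vertex set $\Gamma\cup\{\infty,\infty'\}$, which has $2n+2=2k$ elements, and
$$I=\{\{\infty,\infty'\}\}\cup\{\{v,v+n\}:v\in\Gamma\}.$$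
The neighbors of $\infty$, and of $\infty'$, are all of $\Gamma$. The neighbors of $v\in\Gamma$ are $\infty,\infty'$ and all $v+d$ with $d\ne0,n$. Put $D=(\Gamma\setminus\{0,n\})\cup\{\infty,\infty'\}$, so $|D|=2n$; at $v\in\Gamma$ the element $d\in D\cap\Gamma$ stands for the neighbor $v+d$. A perfect matching of $D$ thus gives a matching of $N(v)$ at every $v\in\Gamma$. We need $2n-1$ systems.

The sensible first approach is to be invariant under translation: take a 1-factorization of the complete graph on $D$ and let each system use one of its factors at all $v\in\Gamma$. Here is where this breaks. Some factor contains the pair $\{\infty,\infty'\}$. In its system, arriving at $v$ from $\infty$ one leaves to $\infty'$, for every $v$. So whatever happens at $\infty$ and $\infty'$, a circuit through $\infty$ uses only edges at $\infty$ and $\infty'$, and the edges inside $\Gamma$ are never reached. The system has more than one circuit.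

What we do instead: keep translation invariance in all systems but two, and let two systems share the bad factor $M_0$ and one other factor $M_1$, one using $M_1$ on one half of $\Gamma$ and the other using it on the other half. Then in each system the edges form trails from $\infty$ to $\infty'$, and the matchings at $\infty$ and $\infty'$, which are still free, are used to tie these trails together.

## 8. A 1-factorization of the complete graph on $D$

Let $M_0=\{\{\infty,\infty'\}\}\cup\{\{d,-d\}:1\le d\le n-1\}$. Next, let $a=(a_1,\dots,a_{n-1})$ with $a_j\in\Gamma$ be such that every $d\in\{1,\dots,n-1\}$ equals $\pm a_j$ for exactly one $j$. Then $\pm a_1,\dots,\pm a_{n-1}$ are the elements of $\Gamma\setminus\{0,n\}$, each once, and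
$$M(a)=\bigl\{\{\infty,a_1\},\{-a_1,a_2\},\dots,\{-a_{n-2},a_{n-1}\},\{-a_{n-1},\infty'\}\bigr\}\tag{6}$$
is a perfect matching of $D$. Read it as instructions: coming from $\infty$, make the step $a_1$; having made the step $a_j$, make the step $a_{j+1}$; having made the step $a_{n-1}$, go to $\infty'$.

Example: for $n=3$, $\Gamma=\mathbb Z_6$, $M(1,2)=\{\{\infty,1\},\{-1,2\},\{-2,\infty'\}\}$.

We need $2n-2=4m$ sequences $a$ whose matchings, with $M_0$, form a 1-factorization. The sequences come from zigzags in $\mathbb Z_{2m}$. Let $c:\mathbb Z_{2m}\to\{1,\dots,2m\}$ be a bijection. For $0\le r\le m-1$ define $\pi_r:\{1,\dots,2m\}\to\mathbb Z_{2m}$ by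
$$\pi_r(2i)=r+i\ (1\le i\le m),\qquad\pi_r(2i+1)=r-i\ (0\le i\le m-1).$$
So $\pi_r$ runs $r,r+1,r-1,r+2,\dots$. For $m=2$: $\pi_0=0,1,3,2$ and $\pi_1=1,2,0,3$. Choose $y^{(r)}=(y_1,\dots,y_{2m})$ with $y_j=\pm c(\pi_r(j))$ (any signs), and put
$$z^{(r)}=(y_{2m},-y_{2m-1},y_{2m-2},\dots,y_2,-y_1),\qquad\text{i.e. } z_i=(-1)^{i+1}y_{2m+1-i}.$$

**Lemma 4.** $M_0$ and the $4m$ matchings $M(\pm y^{(r)}),M(\pm z^{(r)})$, $0\le r<m$, form a 1-factorization of the complete graph on $D$.

*Proof.* **Step 1: the zigzags cover all pairs of $\mathbb Z_{2m}$.** The values of $\pi_r$ are $r-m+1,\dots,r$ (at odd arguments) and $r+1,\dots,r+m$ (at even arguments), so $\pi_r$ is a bijection. (In particular $y^{(r)}$ and $z^{(r)}$ are admissible sequences.) Moreover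
$$\pi_r(2i-1)+\pi_r(2i)=2r+1\ (1\le i\le m),\qquad\pi_r(2i)+\pi_r(2i+1)=2r\ (1\le i\le m-1).$$
In $\mathbb Z_{2m}$ the equation $x+x'=2r+1$ has no solution with $x=x'$, so there are exactly $m$ pairs $\{x,x'\}$, $x\ne x'$, with this sum. The equation $x+x'=2r$ has the two solutions $x=x'=r$ and $x=x'=r+m$, so there are exactly $m-1$ pairs with $x\ne x'$. The pairs $\{\pi_r(j),\pi_r(j+1)\}$ with $j$ odd are $m$ disjoint pairs with sum $2r+1$, hence all of those; with $j$ even they are $m-1$ disjoint pairs with sum $2r$, hence all of those. As $r$ runs through $0,\dots,m-1$, the sums $2r,2r+1$ run through $\mathbb Z_{2m}$. So the pairs $\{\pi_r(j),\pi_r(j+1)\}$, over all $r$ and $j$, run through all pairs of distinct elements of $\mathbb Z_{2m}$ exactly once. The ends $\pi_r(1)=r$ and $\pi_r(2m)=r+m$ run through $\mathbb Z_{2m}$ exactly once.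

**Step 2: the four sequences cover all signs.** Fix $r$ and $1\le j\le2m-1$. $M(y)$ and $M(-y)$ contain $\{-y_j,y_{j+1}\}$ and $\{y_j,-y_{j+1}\}$. Put $i=2m-j$; then $z_i=(-1)^{i+1}y_{j+1}$ and $z_{i+1}=(-1)^iy_j$, so $M(z)$ contains $\{-z_i,z_{i+1}\}=\{(-1)^iy_{j+1},(-1)^iy_j\}$ and $M(-z)$ contains its negative. So these two contain, in some order, $\{y_j,y_{j+1}\}$ and $\{-y_j,-y_{j+1}\}$. At the ends, $M(y)$ has $\{\infty,y_1\},\{-y_{2m},\infty'\}$; $M(-y)$ has $\{\infty,-y_1\},\{y_{2m},\infty'\}$; $M(z)$ has $\{\infty,y_{2m}\},\{y_1,\infty'\}$; $M(-z)$ has $\{\infty,-y_{2m}\},\{-y_1,\infty'\}$. So $\{\infty,\pm y_1\},\{\infty',\pm y_1\},\{\infty,\pm y_{2m}\},\{\infty',\pm y_{2m}\}$ occur once each.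

By Steps 1 and 2, every pair $\{d,d'\}$ with $d\ne\pm d'$ and every pair $\{\infty,d\}$, $\{\infty',d\}$ occurs exactly once. These are all the pairs in $D$ not in $M_0$. $\square$

Denote these matchings $M_i=M(a^{(i)})$, $1\le i\le2n-2=4m$, in any order, and put $s_i=\sum_ja^{(i)}_j\in\Gamma$. With $U=\sum_{j\text{ odd}}y_j$ and $V=\sum_{j\text{ even}}y_j$ we have $\sum_iz_i=V-U$, because odd $i$ give even indices $2m+1-i$ with sign $+$, and even $i$ give odd indices with sign $-$. So the four values $s_i$ coming from $r$ are $\pm(U+V),\pm(V-U)$.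

## 9. Strands from $\infty$ to $\infty'$

Let $S=\{0,\dots,n-1\}$ and $S'=\Gamma\setminus S=\tau S$. We record one fact: for $1\le d\le n-1$ every coset of $\langle d\rangle$ meets both $S$ and $S'$. Indeed $\langle d\rangle=\langle g\rangle$ with $g=\gcd(d,2n)\le d<n$, its cosets are the residue classes modulo $g$, and $S$, $S'$ consist of $n>g$ consecutive residues each.

At $v\in\Gamma$ let

* system $i\ge2$ use $M_i$;
* system $0$ use $M_1$ if $v\in S$ and $M_0$ if $v\in S'$;
* system $1$ use $M_0$ if $v\in S$ and $M_1$ if $v\in S'$.

So at every $v\in\Gamma$ each of $M_0,\dots,M_{2n-2}$ is used exactly once.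

**Lemma 5.** In each system $i$ the edges are partitioned into $2n$ trails ("strands") between $\infty$ and $\infty'$ with no interior vertex in $\{\infty,\infty'\}$. The strand starting with $\infty v$ ends with $\rho_i(v)\infty'$, where $\rho_i$ is a permutation of $\Gamma$. Moreover $\rho_i(v)=v+s_i$ for $i\ge2$; $\rho_0$ fixes $S'$ pointwise and $\rho_0(S)=S$; $\rho_1=\tau\rho_0\tau$ fixes $S$ pointwise and $\rho_1(S')=S'$.

*Proof.* **Step 1: orient the edges and give them levels.** This will exclude circuits that avoid $\infty$ and $\infty'$. Let $a=a^{(i)}$ if $i\ge2$ and $a=a^{(1)}$ if $i\in\{0,1\}$. Orient $\infty v$ towards $v$ (level 0), each edge $\{v,v+a_j\}$ from $v$ to $v+a_j$ (level $j$), and $v\infty'$ towards $\infty'$ (level $n$). Since $\pm a_1,\dots,\pm a_{n-1}$ are the elements of $\Gamma\setminus\{0,n\}$, each once, every edge inside $\Gamma$ gets exactly one orientation and level. In terms of $D$, the in-edges at $v$ are $\infty,-a_1,\dots,-a_{n-1}$ and the out-edges are $a_1,\dots,a_{n-1},\infty'$. Both $M_0$ and $M(a)$ pair in-edges with out-edges.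 $M(a)$ raises the level by one. $M_0$ keeps it, except that it takes $\infty$ to $\infty'$.

**Step 2: every edge lies on a strand.** Follow the transitions at the vertices of $\Gamma$ only, stopping at $\infty$ and $\infty'$. A circuit avoiding $\infty,\infty'$ would be directed, with levels that never decrease, so it would have a constant level $j$ with $1\le j\le n-1$. Then it uses only $M_0$-transitions and all its steps are $+a_j$, so its vertex set is a coset of $\langle a_j\rangle$. For $i\ge2$ this is impossible, as $M_0$ is not used. For $i=0$ the coset would lie in $S'$, and for $i=1$ in $S$; since $\langle a_j\rangle=\langle d\rangle$ with $d=\pm a_j\in\{1,\dots,n-1\}$, both are impossible by the recorded fact. Hence all edges lie on directed strands, which start at $\infty$ (no edge enters $\infty$) and end at $\infty'$ (no edge leaves $\infty'$). Each of the $2n$ edges at $\infty$ starts one strand and each of the $2n$ edges at $\infty'$ ends one, so $\rho_i$ is a permutation.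

**Step 3: compute $\rho_i$.** For $i\ge2$ the strand is $\infty,v,v+a_1,v+a_1+a_2,\dots,v+s_i,\infty'$. In system 0, for $v\in S'$ the transition $\{\infty,\infty'\}$ of $M_0$ makes the strand $\infty v\infty'$, so $\rho_0(v)=v$. For $v\in S$ the strand starts with a transition of $M_1$. It never uses a transition $\{\infty,\infty'\}$, since that would have to be both its first and its last, at $v$. So it reaches $\infty'$ through a transition $\{-a_{n-1},\infty'\}$ of $M_1$, hence at a vertex of $S$. So $\rho_0(S)=S$. Finally, translation by $n$ interchanges $S$ and $S'$ and carries the transitions of system 0 on $\Gamma$ to those of system 1. So $\rho_1=\tau\rho_0\tau$, and the statements about $\rho_1$ follow. $\square$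

In systems 0 and 1 the rule of motion is easy to remember: where $M_1$ is used, go on to the next step size; where $M_0$ is used, repeat the current one.

## 10. Tying the strands together at $\infty$ and $\infty'$

Let system $i$ use the perfect matching $X_i$ of $\Gamma$ at $\infty$ and $Y_i$ at $\infty'$, where $\{X_i\}$ and $\{Y_i\}$ ($0\le i\le2n-2$) are 1-factorizations of the complete graph on $\Gamma$. Then the matchings at every vertex form a 1-factorization, as Lemma 1 asks. Name each strand of system $i$ by its first vertex $v\in\Gamma$. Then $X_i$ joins the strand starts. The strand that ends at $u$ has the name $\rho_i^{-1}(u)$, so in terms of names the strand ends are joined by $\rho_i^{-1}(Y_i)$. So the circuits of system $i$ correspond to the cycles of $X_i\cup\rho_i^{-1}(Y_i)$, and we obtain a perfect set as soon as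
$$X_i\cup\rho_i^{-1}(Y_i)\ \text{ is Hamiltonian for all } i=0,\dots,2n-2.\tag{7}$$

Two tools produce Hamiltonian unions.

**Lemma 6.** Let $Q,R$ be perfect matchings (possibly equal) of a $2N$-set, $N\ge1$. There is a perfect matching $F$ with $F\cup Q$ and $F\cup R$ Hamiltonian.

*Proof.* Induction on $N$. For $N=1$ there is only one matching and it works. Let $N\ge2$, and write $Q(x)$ for the $Q$-partner of $x$. Pick $x$ and $y\ne x$ with $y\notin\{Q(x),R(x)\}$; this is possible as there are $2N-1\ge3$ candidates for $y$ and at most two are excluded. Delete $x,y$ and replace the $Q$-edges at $x$ and $y$ by the single edge $\{Q(x),Q(y)\}$; do the same for $R$. This gives perfect matchings $Q',R'$ of the smaller set. By induction take $F'$ for $Q',R'$, and put $F=F'\cup\{xy\}$. Then $F\cup Q$ arises from $F'\cup Q'$ by replacing the $Q'$-edge $Q(x)Q(y)$ by the path $Q(x),x,y,Q(y)$, so it is again a single cycle through all points; likewise for $R$. $\square$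

**Lemma 7.** For $i\in\mathbb Z_{2n-1}$ let $K_i=\{\{*,i\}\}\cup\{\{i+x,i-x\}:1\le x\le n-1\}$ on $\mathbb Z_{2n-1}\cup\{*\}$. The $K_i$ form a 1-factorization, and if $\gcd(j-i,2n-1)=1$, then $K_i\cup K_j$ is Hamiltonian.

*Proof.* A pair $\{a,b\}$ of distinct elements of $\mathbb Z_{2n-1}$ lies in $K_i$ iff $a+b=2i$, which determines $i$ since $2n-1$ is odd; $\{*,i\}$ lies in $K_i$ only. Put $\Delta=j-i$. In $K_i$ the partner of $i+u$ is $i-u$ ($u\neq0$), and in $K_j$ the partner of $i-u$ is $2j-i+u=i+u+2\Delta$ (if $i-u\ne j$). So the union contains the path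
$$*,\ i,\ i+2\Delta,\ i-2\Delta,\ i+4\Delta,\ i-4\Delta,\ \dots,\ i+2(n-1)\Delta,\ i-2(n-1)\Delta,$$
with edges alternately in $K_i,K_j,K_i,\dots$. As $2\Delta$ is a unit, the points $i+2x\Delta$ with $-(n-1)\le x\le n-1$ are all distinct, so the path visits all points once. Its last point is $i-(2n-2)\Delta=i+\Delta=j$, which is joined to $*$ in $K_j$. $\square$

## 11. The case $n\ge7$: equal shifts

Condition (7) becomes easy if all the shifts $s_i$ are equal, since then the systems $i\ge2$ all have the same $\rho_i$. The freedom in $c$ and in the signs allows this when $m\ge3$.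

**Lemma 8.** For $m\ge3$, $c$ and the signs can be chosen such that all $s_i$ equal one value $s\in\{0,n\}$.

*Proof.* **Step 1: signs with $\sum\epsilon_ii\equiv0\pmod n$.** Put $t_m=m(m+1)/2$. The subset sums of $\{1,\dots,m\}$ are all the integers in $[0,t_m]$: by induction, the subsets avoiding $m$ give $[0,t_{m-1}]$, those containing $m$ give $[m,t_m]$, and $m\le t_{m-1}+1$. A signed sum $\sum_{i=1}^m\epsilon_ii$ with $\epsilon_i=\pm1$ equals $2\Sigma-t_m$, where $\Sigma$ is the sum of the $i$ with $\epsilon_i=1$. So the signed sums attain every integer in $[-t_m,t_m]$ with the parity of $t_m$. If $m\equiv0,3\pmod4$, then $t_m$ is even; take the sum 0. If $m\equiv1,2\pmod4$, then $m\ge5$ and $t_m$ is odd; take the sum $n=2m+1$, which is odd and at most $t_m$, because $m(m+1)\ge2(2m+1)$, i.e. $m^2-3m-2\ge0$, holds for $m\ge4$. In both cases $\sum\epsilon_ii\equiv0\pmod n$.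

**Step 2: choose $c$ and the signs of the $y_j$.** Put, for $0\le x\le m-1$, $c(x)=x+1$ and $c(x+m)=n-(x+1)$; this is a bijection onto $\{1,\dots,2m\}$. In all $y^{(r)}$ give $c(x)$ the sign $\epsilon_{x+1}$ and $c(x+m)$ the sign $-\epsilon_{x+1}$. Both signed values are $\equiv\epsilon_{x+1}(x+1)\pmod n$.

**Step 3: compute the shifts.** The sets $\{\pi_r(j):j\text{ odd}\}=\{r-m+1,\dots,r\}$ and $\{\pi_r(j):j\text{ even}\}=\{r+1,\dots,r+m\}$ consist of $m$ consecutive elements of $\mathbb Z_{2m}$ each, so each contains exactly one of $x,x+m$ for every $x$. Hence $U\equiv V\equiv\sum\epsilon_ii\equiv0\pmod n$. So modulo $2n$ we have $2U=2V=0$, and all of $\pm(U+V),\pm(V-U)$ equal $U+V\in\{0,n\}$. The parity of $U+V$ is that of $1+\dots+2m$, independent of $r$. As $n$ is odd, $0$ and $n$ have different parities, so $U+V$ modulo $2n$ is the same for all $r$. $\square$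

For $m=1$ and $m=2$ Step 1 is not available: the signed sums are $\pm1$, respectively $\pm1,\pm3$, and none is divisible by $n=3$, respectively $n=5$. These cases follow in Sections 12 and 13.

Now let $n\ge7$, make the choice of Lemma 8, let $\sigma$ be translation by $s$ (so $\sigma\in\{\mathrm{id},\tau\}$), and put $g_i=\rho_i^{-1}\sigma$ for $i=0,1$. We will look for $Y_i$ of the form $\sigma(X_{\psi(i)})$ for a permutation $\psi$ of the indices. For $i\ge2$ the union in (7) is then just $X_i\cup X_{\psi(i)}$. If $\psi$ interchanges 0 and 1, then for $i=0,1$ we need $X_0\cup g_0X_1$ and $X_1\cup g_1X_0$ to be Hamiltonian. The second says that $g_1^{-1}X_1\cup X_0$ is Hamiltonian. And $X_0\cup X_1$ should be Hamiltonian so that $X_0,X_1$ can be extended to the family of Lemma 7. So $X_0$ needs a Hamiltonian union with three matchings, while Lemma 6 handles two. The next lemma makes two of the three coincide.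

**Lemma 9.** There is a perfect matching $F_1$ of $\Gamma$ such that $F_1$, $g_0F_1$, $g_1^{-1}F_1$ are at most two distinct matchings.

*Proof.* Let $s=0$, so $g_0=\rho_0^{-1}$ and $g_1^{-1}=\rho_1$. Take $F_1=\{\{v,v+n\}:v\in S\}$. Since $\rho_0$ fixes $S'$ pointwise,
$$g_0F_1=\{\{\rho_0^{-1}(v),v+n\}:v\in S\}=\{\{u,\rho_0(u)+n\}:u\in S\}.$$
Since $\rho_1$ fixes $S$ pointwise and $\rho_1(u+n)=\tau\rho_0\tau(u+n)=\rho_0(u)+n$,
$$g_1^{-1}F_1=\rho_1F_1=\{\{u,\rho_0(u)+n\}:u\in S\}.$$
So $g_0F_1=g_1^{-1}F_1$.

Let $s=n$. Then $g_0=\rho_0^{-1}\tau$ interchanges $S$ and $S'$, because $\tau$ does and $\rho_0$ preserves both. So all cycles of $g_0$ have even length. Let $F_1$ join each $x$ to $g_0^{\ell/2}(x)$, where $\ell$ is the length of its $g_0$-cycle. This is a perfect matching, and $g_0F_1=F_1$. $\square$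

**Theorem 1 for even $k\ge8$.** **Step 1: choose $X_i$ and $Y_i$.** Take $F_1$ from Lemma 9. By Lemma 6, applied to the at most two distinct matchings among $F_1,g_0F_1,g_1^{-1}F_1$, there is $F_0$ such that
$$F_0\cup F_1,\qquad F_0\cup g_0F_1,\qquad F_0\cup g_1^{-1}F_1$$
are all Hamiltonian. $F_0\cup F_1$ and $K_0\cup K_1$ (Lemma 7) are Hamilton cycles on $2n$ points whose edges alternate between the two matchings. Walking around both, starting with an edge of $F_0$, respectively of $K_0$, gives a bijection $\mathbb Z_{2n-1}\cup\{*\}\to\Gamma$ taking $K_0,K_1$ to $F_0,F_1$. Let $X_i$ be the image of $K_i$, $0\le i\le2n-2$; so $X_0=F_0$ and $X_1=F_1$. Put $Y_i=\sigma(X_{\psi(i)})$ with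
$$\psi=(0\,1)(2\,3\,4)(5\,6)(7\,8)\cdots(2n-3\ \,2n-2),$$
a permutation of the $2n-1=2+3+(2n-6)$ indices. Both $\{X_i\}$ and $\{Y_i\}$ are 1-factorizations.

**Step 2: check (7).**

* $i=0$: $X_0\cup\rho_0^{-1}\sigma X_1=F_0\cup g_0F_1$ is Hamiltonian.
* $i=1$: $X_1\cup\rho_1^{-1}\sigma X_0=F_1\cup g_1F_0=g_1(g_1^{-1}F_1\cup F_0)$ is Hamiltonian.
* $i\ge2$: $\rho_i=\sigma$, so the union is $X_i\cup X_{\psi(i)}$ with $\psi(i)-i\in\{\pm1,-2\}$. These differences are prime to the odd number $2n-1$, so the union is Hamiltonian by Lemma 7.

This proves Theorem 1 for even $k\ge8$. $\blacksquare$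

## 12. The case $n=3$: $K_8-I$

Here $m=1$, $\Gamma=\mathbb Z_6$. Take $c(x)=x+1$ on $\mathbb Z_2$; $\pi_0=0,1$, $y^{(0)}=(1,2)$, $z^{(0)}=(2,-1)$. The matchings are
$$M_1=M(1,2),\quad M_2=M(-1,-2),\quad M_3=M(2,-1),\quad M_4=M(-2,1),$$
with $s_2=3$, $s_3=1$, $s_4=-1$.

**Step 1: the strands of system 0.** Here $S=\{0,1,2\}$. The steps are $1$, then $2$, then $\infty'$; keep the step size at vertices of $S'=\{3,4,5\}$ and go to the next step at vertices of $S$. The strands starting in $S$, without $\infty$ and $\infty'$, are
$$0\to1\to3\to5\to1;\qquad1\to2\to4\to0;\qquad2\to3\to4\to5\to0\to2 .$$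
So $\rho_0=(0\,1)$, and $\rho_1=\tau\rho_0\tau=(3\,4)$.

**Step 2: the matchings at $\infty,\infty'$.** Here is a 1-factorization of the complete graph on $\mathbb Z_6$ (each of the 15 pairs occurs once):
$$B_1=\{01,23,45\},\quad B_5=\{05,12,34\},\quad L_0=\{03,24,15\},\quad L_1=\{14,02,35\},\quad L_2=\{25,04,13\}.$$
Choose $(X_i,Y_i)_{i=0,\dots,4}$ as in the table. The third column uses that $(0\,1)$ preserves $B_1$ and $(3\,4)$ preserves $B_5$, and that $\rho_i^{-1}(Y_i)=Y_i-s_i$ for $i\ge2$.

| $i$ | $(X_i,Y_i)$ | $\rho_i^{-1}(Y_i)$ | the cycle $X_i\cup\rho_i^{-1}(Y_i)$ |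
|---|---|---|---|
| 0 | $(L_0,B_1)$ | $B_1$ | $0\,3\,2\,4\,5\,1$ |
| 1 | $(L_1,B_5)$ | $B_5$ | $1\,4\,3\,5\,0\,2$ |
| 2 | $(B_1,L_0)$ | $L_0-3=L_0$ | $0\,3\,2\,4\,5\,1$ |
| 3 | $(B_5,L_1)$ | $L_1-1=L_0$ | $0\,5\,1\,2\,4\,3$ |
| 4 | $(L_2,L_2)$ | $L_2+1=L_0$ | $2\,5\,1\,3\,0\,4$ |

For instance $L_1-1=\{03,51,24\}=L_0$ and $L_2+1=\{30,15,24\}=L_0$. In each cycle the edges alternate between the two matchings, so the unions are Hamiltonian. All five factors occur once among the $X_i$ and once among the $Y_i$. So (7) holds, and $K_8-I$ has a perfect set. $\blacksquare$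

## 13. The case $n=5$: $K_{12}-I$

Here $m=2$, $\Gamma=\mathbb Z_{10}$. Take $c(x)=x+1$ on $\mathbb Z_4$; the orders $c(\pi_r(1)),\dots,c(\pi_r(4))$ are $1,2,4,3$ for $r=0$ and $2,3,1,4$ for $r=1$. Take
$$y^{(0)}=(-1,2,4,3),\quad z^{(0)}=(3,-4,2,1),\quad y^{(1)}=(2,3,1,4),\quad z^{(1)}=(4,-1,3,-2),$$
and let $M_1=M(y^{(0)})$. The other shifts are $2,2,8$ for $-y^{(0)},z^{(0)},-z^{(0)}$, and $0,0,4,6$ for $y^{(1)},-y^{(1)},z^{(1)},-z^{(1)}$ (modulo 10).

**Step 1: the strands of system 0.** $S=\{0,1,2,3,4\}$, and the steps are $-1,2,4,3$. We record the successive vertices of $S$, at which the step changes; between them the step is repeated through $S'$ (for example from 0 with step $-1$: $0,9,8,7,6,5,4$).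
$$0\to4\to0\to4\to0;\quad1\to0\to2\to0\to3;\quad2\to1\to3\to1\to4;\quad3\to2\to4\to2\to1;\quad4\to3\to1\to3\to2.$$
So $\rho_0=(1\,3)(2\,4)$ and $\rho_1=(6\,8)(7\,9)$.

**Step 2: a 1-factorization on $\mathbb Z_{10}$.** Let $B_j=\{\{x,x+j\}:x\text{ even}\}$ for $j=1,3,7,9$. For $p\in\mathbb Z_5$, writing $u\in\mathbb Z_{10}$ as $(u\bmod2,\,u\bmod5)$, let
$$L_p=\{\{(\varepsilon,p+x),(\varepsilon,p-x)\}:x=1,2,\ \varepsilon=0,1\}\cup\{\{(0,p),(1,p)\}\}.$$
A pair $(\varepsilon,a),(\varepsilon,b)$ of equal parity lies in $L_p$ iff $a+b=2p$ in $\mathbb Z_5$, so in exactly one $L_p$. A pair with difference 5 has the form $\{(0,p),(1,p)\}$ and lies in exactly one $L_p$. The remaining pairs consist of an even $x$ and $x+j$ with $j\in\{1,3,7,9\}$ and lie in exactly one $B_j$. So these nine matchings form a 1-factorization.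

**Step 3: Hamiltonian unions.** For $p\ne q$ in $\mathbb Z_5$, the pairs $\{x,2p-x\}$ ($x\ne p$) and $\{x,2q-x\}$ ($x\ne q$) form a Hamilton path of $\mathbb Z_5$ from $p$ to $q$. Indeed they are two near-perfect matchings missing $p$ and $q$ respectively, so all degrees in the union are 2 except for degree 1 at $p$ and at $q$. The union is connected, because the components are the orbits of the group generated by the two reflections, and this group contains the nonzero translation by $2(q-p)$, which generates $\mathbb Z_5$.

(i) $L_p\cup L_q$ with $p\ne q$ is Hamiltonian: it is such a path on each level $\varepsilon=0,1$, and the two paths are closed up by $\{(0,p),(1,p)\}$ and $\{(0,q),(1,q)\}$.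

(ii) $L_p\cup B_j$ is Hamiltonian. The edges of $B_j$ are $\{(0,x),(1,x+j)\}$, $x\in\mathbb Z_5$; contract this edge to the point $x$. The level-0 edges of $L_p$ become $\{x,2p-x\}$. A vertex $(1,b)$ lies in the point $b-j$, so the level-1 edges become $\{x,2(p-j)-x\}$. As $j\not\equiv0\pmod5$, these together form a Hamilton path from $p$ to $p-j$. Each inner point has one level-0 and one level-1 edge, which expanding connects by the $B_j$-edge. At the point $p$ the vertex $(0,p)$, and at the point $p-j$ the vertex $(1,p)$, is not covered by the edges just used. These two vertices are the ends of the expanded path, and they are joined by $\{(0,p),(1,p)\}\in L_p$.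

(iii) $B_1\cup B_9$ is the cycle $0,1,\dots,9$, since $B_9=\{\{x,x-1\}:x\text{ even}\}$.

**Step 4: assignment and check of (7).** Since all shifts $s$ here are even, $B_j-s=B_j$; also $L_p-s=L_{p-s}$.

* $i=0$: $(X_0,Y_0)=(B_1,B_9)$. Here $\rho_0=(1\,3)(2\,4)$ maps $B_9=\{09,21,43,65,87\}$ to itself, so the union is $B_1\cup B_9$; use (iii).
* $i=1$: $(X_1,Y_1)=(B_9,B_1)$. Here $\rho_1=(6\,8)(7\,9)$ maps $B_1=\{01,23,45,67,89\}$ to itself; use (iii).
* Systems of $-y^{(0)},z^{(0)},-z^{(0)}$: $(L_2,L_2),(L_3,L_3),(L_4,L_4)$. The union is $L_p\cup L_{p-s}$ with $s\in\{2,2,8\}$, so $s\not\equiv0\pmod5$; use (i).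
* Systems of $\pm y^{(1)},\pm z^{(1)}$: $(B_3,L_0),(B_7,L_1),(L_0,B_3),(L_1,B_7)$ in any order. The union consists of some $L_p$ and one of $B_3,B_7$; use (ii).

All nine factors occur once among the $X_i$ and once among the $Y_i$. So (7) holds with both families being 1-factorizations, and $K_{12}-I$ has a perfect set. $\blacksquare$

With Section 6 (odd $k$), Section 2 ($k=2$), and Sections 11, 12, 13 (even $k\ge8$, $k=4$, $k=6$), **Theorem 1** is proved: such a set of Euler tours exists for every $k\ge2$. $\blacksquare$

## 14. Complete multipartite graphs with parts of size $2^r$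

**Proof of Theorem 3.** Let first $r=0$, so the graph is $K_n$ with $n\ge3$. If $n\ge4$ is even, all degrees are odd, so there is no Euler tour although 2-paths exist; hence there is no perfect set. If $n$ is odd, use Theorem HV.

Let $r\ge1$; then the degree $(n-1)2^r$ is even, and we must show that a perfect set exists. The graph with parts of size 2 is $K_n[2]=K_{2n}-I$, which has a perfect set by Theorem 1. Let $i\ge1$. The complete $n$-partite graph with parts of size $2^i$ is connected and regular of even degree $(n-1)2^i\ge2$. Doubling it replaces each vertex $v$ by $v_0,v_1$, with $u_a\sim v_b$ iff $u,v$ are in different parts, so it gives the complete $n$-partite graph with parts of size $2^{i+1}$. Thus $r-1$ applications of Theorem 2, starting from $i=1$, finish the proof. $\blacksquare$
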